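# Graphs with the Fewest Matchings: When a Least Element Exists and When It Does Not

## 1. Matching numbers, the order $\preceq$, joins and quasi-stars

All graphs are simple. The order of a graph is its number of vertices, the size its number of edges, and $\binom a2=\frac{a(a-1)}2$.

**Definition 1 (matching numbers).** A *$k$-matching* of $G$ is a set of $k$ pairwise vertex-disjoint edges. The number of $k$-matchings is $m(G,k)$, with $m(G,0)=1$ and $m(G,k)=0$ for $k<0$. The *matching number* $\nu(G)$ is the largest $k$ with $m(G,k)>0$.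

Example: the path $P_4$ with edges $ab,bc,cd$ has $m(P_4,0)=1$, $m(P_4,1)=3$, $m(P_4,2)=1$ (the matching $\{ab,cd\}$), so $\nu(P_4)=2$.

**Definition 2 (the order).** $G_1\preceq G_2$ means $m(G_1,k)\le m(G_2,k)$ for all $k$.

Example: let $S_k$ be the star on $k$ vertices. The numbers of $S_4$ are $1,3,0$, so $S_4\preceq P_4$. The relation is reflexive and transitive, but not antisymmetric: the disjoint union $K_3\cup K_1$ also has the numbers $1,3,0$.

**Definition 3 (the class, least elements).** For $n\ge1$ and $n-1\le m\le\binom n2$, $\mathcal G_{n,m}$ is the nonempty collection of connected graphs of order $n$ and size $m$. A *least element* of $\mathcal G_{n,m}$ is a graph $S\in\mathcal G_{n,m}$ with $S\preceq G$ for all $G\in\mathcal G_{n,m}$.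

Example: up to isomorphism $\mathcal G_{4,3}=\{S_4,P_4\}$, and $S_4$ is a least element.

**Definition 4 (joins and $F_n^m$).** $E_k$ is the edgeless graph on $k$ vertices ($E_0$ is the null graph), $\cup$ is disjoint union, and $G\vee H$ is the *join*: take $G\cup H$ and add all edges between the two parts. For $n\ge2$ and $n-1\le m\le 2n-3$ put $F_n^m=(S_{m-n+2}\cup E_{2n-3-m})\vee E_1$.

Example: $K_1\vee E_3=S_4$, and $K_2\vee E_2$ is $K_4$ minus an edge. $F_4^4=(S_2\cup E_1)\vee E_1$ is the *paw*, a triangle with a pendant edge.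

**Definition 5 (quasi-star, quasi-complete graph).** For $0\le e\le\binom N2$, $QS(N,e)$ is the graph on $\{1,\dots,N\}$ whose edges are the first $e$ pairs $(i,j)$, $i<j$, in lexicographic order, and $QC(N,e)$ is the complement of $QS(N,\binom N2-e)$. Further,
$$e_q=\sum_{r=1}^q(N-r)=qN-\frac{q(q+1)}2$$
is the number of pairs in the first $q$ rows.

Example: $QS(5,5)$ has edges $12,13,14,15,23$. Its complement $QC(5,5)$ has edges $24,25,34,35,45$: the triangle $345$, the vertex $2$ joined to two of its vertices, and the isolated vertex $1$. For $N=5$, $e_2=4+3=7$.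

We need three basic facts.

**Counting 2-matchings.** Two edges fail to be disjoint exactly when they share one vertex, so for a graph with $m$ edges and degrees $d(v)$
$$m(G,2)=\binom m2-\sum_v\binom{d(v)}2=\binom m2+m-\tfrac12\sum_vd(v)^2.\tag{1}$$
For fixed $m$, a larger $\sum d^2$ means a smaller $m(G,2)$. For the paw (degrees $3,2,2,1$): $6+4-9=1$, correct.

**Tutte–Berge formula (Berge 1958).** For a graph of order $n$,
$$\nu(G)=\min_U\tfrac12\big(n+|U|-o(G-U)\big),$$
where $U$ runs over sets of vertices and $o$ counts components of odd order. For $S_4$ and $U=\{\text{center}\}$ the value is $\frac12(4+1-3)=1=\nu(S_4)$.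

**Component bound.** A graph on $M$ vertices with at least $c$ components has at most $\binom{M-c+1}2$ edges. Indeed, let the components have $a_1+1,\dots,a_{c'}+1$ vertices, $c'\ge c$. The number of edges is at most $\sum_i\binom{a_i+1}2$. For $a,b\ge0$,
$$\tbinom{a+1}2+\tbinom{b+1}2=\tfrac12(a^2+b^2+a+b)\le\tbinom{a+b+1}2,$$
so the sum is at most $\binom{a_1+\dots+a_{c'}+1}2=\binom{M-c'+1}2\le\binom{M-c+1}2$.

## 2. Conjecture 1.3, the orders $n\le5$, and the two theorems

Among connected graphs with given order and size, is there one that has the fewest $k$-matchings for every $k$ at once? The paper "Finding the Least Element of the Ordering of Graphs with Respect to their Matching Numbers" poses this as follows.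

**Conjecture 1.3.** There exists a graph $S_{n,m}$ in $\mathcal G_{n,m}$ such that $S_{n,m}\preceq G$ for all $G\in\mathcal G_{n,m}$.

We want to prove or disprove this for all $n\ge1$ and $n-1\le m\le\binom n2$. It is known that $S_n\preceq G$ for every connected $G$ of order $n$, and that for $n\ge 2$, $m\in\{n-1,n,n+1\}$ with $m\le2n-3$, the graph $F_n^m$ is a least element of $\mathcal G_{n,m}$ (with $F_n^{n-1}=S_n$).

Start with $n=4$. For $m=3$ the star wins. For $m=4$ the connected graphs are $C_4$, with two 2-matchings, and the paw, with one; the paw is least. For $m=5$ and $m=6$ there is only one graph each.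

For all $n\le5$ the conjecture holds for a simple reason. No matching has three edges, $m(G,0)=1$ and $m(G,1)=m$ are fixed, so only $m(G,2)$ varies, and a graph minimizing it is a least element. By (1) it is a graph maximizing $\sum d^2$.

From $n=6$ on, several numbers must be minimized by the same graph. For $k=2$ we want $\sum d^2$ large. For the top value of $k$ we want the matching number small, so that $m(G,k)$ vanishes as early as possible. The two theorems say when these demands conflict.

**Theorem A.** $\mathcal G_{20,112}$ has no least element with respect to $\preceq$.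

So Conjecture 1.3 is false. For the second theorem write $N=n-1$ and $e=m-n+1$.

**Theorem B.**

* (a) If $n\ge2$ and $m\le2n-3$, then $F_n^m$ is a least element of $\mathcal G_{n,m}$.
* (b) If $n\ge2$ and $m\ge\binom n2-(n-2)$, then $K_n$ minus the edges of a star with $\binom n2-m$ edges is a least element.
* (c) Let $q\ge1$ and $N\ge5q+5$. If $e\le e_q$, then $K_1\vee QS(N,e)$ is a least element of $\mathcal G_{n,m}$. If $\binom N2-e\le e_q$, then $K_1\vee QC(N,e)$ is a least element. Consequently, for each $\varepsilon>0$ and all $n\ge n_0(\varepsilon)$, a least element exists whenever $m\le(\frac9{50}-\varepsilon)n^2$ or $m\ge(\frac8{25}+\varepsilon)n^2$.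
* (d) For each $\varepsilon>0$ there is $n_0$ such that for all $n\ge n_0$ and all $m$ with $(\frac14+\varepsilon)n^2\le m\le(\frac8{25}-\varepsilon)n^2$, $\mathcal G_{n,m}$ has no least element.

So $m\sim\frac8{25}n^2$ is a sharp transition. The window $\frac9{50}n^2\lesssim m\lesssim\frac14n^2$, the boundary cases, and the smallest $n$ in a counterexample are not settled here.

## 3. Compression to a dominating vertex and to down-sets

The sensible first attempt is to start from any $G\in\mathcal G_{n,m}$ and modify it step by step so that no matching number increases. This gets quite far. It proves (a), and it reduces the general problem to a very special class of graphs.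

**Join formula.** If $H$ has $N$ vertices, then
$$m(K_1\vee H,k)=m(H,k)+\big(N-2(k-1)\big)\,m(H,k-1),\tag{2}$$
because a $k$-matching using the new vertex consists of a $(k-1)$-matching of $H$ and one of the $N-2(k-1)$ uncovered vertices of $H$. If $m(H,k-1)>0$, the factor is $\ge0$. Consequently, *if $H\preceq H'$ and both have $N$ vertices, then $K_1\vee H\preceq K_1\vee H'$*: when the factor is negative, both $m(H,k-1)$ and $m(H',k-1)$ vanish.

**Compression lemma.** Let $u\ne v$ be vertices of $G$, and $A=N(u)\setminus N[v]$, $B=N(v)\setminus N[u]$, $C=N(u)\cap N(v)$. Let $G'$ arise from $G$ by replacing the edge $uw$ by $vw$ for each $w\in A$ ("compress $u\to v$"). Then $G'\preceq G$.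

*Proof.* Put $J=G-u-v=G'-u-v$. In $G'$ the neighbors in $J$ of $u$ and $v$ are $C$ and $A\cup B\cup C$. Classify the $k$-matchings by their edges at $u$ and $v$.

* Those covering neither $u$ nor $v$ lie in $J$: $m(J,k)$ in both graphs. Those using the edge $uv$ (if present) number $m(J,k-1)$ in both graphs.
* Those covering exactly one of $u,v$, by an edge to $J$, number $\sum m(J-w,k-1)$. Here $w$ runs over $A\cup C$ and then $B\cup C$ for $G$, and over $C$ and then $A\cup B\cup C$ for $G'$. The totals agree.
* Those using edges $uw,vw'$ number $\sum m(J-w-w',k-2)$ over pairs $w\ne w'$ in $(A\cup C)\times(B\cup C)$ for $G$, and in $C\times(A\cup B\cup C)$ for $G'$. The first product splits into $A\times B$, $A\times C$, $C\times B$, $C\times C$, the second into $C\times A$, $C\times B$, $C\times C$. The summand is symmetric in $w,w'$, so $A\times C$ and $C\times A$ contribute equally. The difference is $\sum_{A\times B}m(J-w-w',k-2)\ge0$. $\blacksquare$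

Example: in the path $a,b,c,d$ compress $b\to c$. Here $A=\{a\}$, the edge $ba$ becomes $ca$, and the result is the star with center $c$.

**Step 1: a dominating vertex.** *The aim is to replace $G$ by a graph $K_1\vee H$ without leaving $\mathcal G_{n,m}$.* Fix a vertex $v$ that is not adjacent to all others. By connectivity some vertex is at distance 2 from $v$, so some $u\in N(v)$ has a neighbor outside $N[v]$. Compress $u\to v$. The edge $uv$ remains, and each lost edge $uw$ is replaced by the path $u,v,w$, so the graph stays connected. The degree of $v$ increases by $|A|\ge1$. Iterate with the same $v$ until it is adjacent to all others. The result is $K_1\vee H\preceq G$, where $H$ has $N=n-1$ vertices and $e=m-n+1$ edges.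

**Step 2: nested neighborhoods.** *The aim is to make any two neighborhoods in $H$ comparable.* As long as some pair $u,v$ of $H$ has $A,B\ne\emptyset$, compress $u\to v$ inside $H$. Let $c$ be $|C|$, plus 1 if $uv$ is an edge. The degrees $|A|+c,\ |B|+c$ become $c,\ |A|+|B|+c$, and all others are unchanged. So $\sum d^2$ increases by $2|A||B|>0$, and the process stops. In the final graph, for every pair $u,v$ one of $A,B$ is empty. Such a graph is called *threshold*. By the join formula, $K_1\vee(\cdot)$ has not increased in the order $\preceq$.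

**Step 3: down-sets.** *The aim is to encode a threshold graph by a set of cells.* Order its vertices $1,\dots,N$ by non-increasing degree. For $i<j$, $|N(i)\setminus N[j]|-|N(j)\setminus N[i]|=d(i)-d(j)\ge0$ and one of the two sets is empty, so the second one is. Hence
$$N(j)\setminus\{i\}\subseteq N(i)\setminus\{j\}\qquad(i<j).$$
Let $\Delta_N=\{(i,j):1\le i<j\le N\}$ and let $R\subseteq\Delta_N$ be the edge set. If $(i,j)\in R$ and $i\ge2$, then $j\in N(i)\setminus\{i-1\}$ gives $(i-1,j)\in R$. If $(i,j)\in R$ and $j-1>i$, then $i\in N(j)\setminus\{j-1\}$ gives $(i,j-1)\in R$. Given $(i',j')\in\Delta_N$ with $i'\le i$, $j'\le j$, first lower $i$ to $i'$, then $j$ to $j'$; all intermediate pairs lie in $\Delta_N$. So $(i',j')\in R$: the set $R$ is a **down-set** of $\Delta_N$ for the componentwise order.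

Example: $\{(1,2),(1,3),(1,4),(2,3)\}$ is a down-set of $\Delta_4$. Its graph is the paw.

We have shown: *for every $G\in\mathcal G_{n,m}$ there is a down-set graph $R$ with $N$ vertices and $e$ edges such that*
$$K_1\vee R\preceq G.\tag{3}$$

**Proof of Theorem B(a).** The graph $F_n^m$ is $K_1\vee H_0$, where $H_0$ is a star with $e$ edges together with isolated vertices, $N$ vertices in all. For any $G\in\mathcal G_{n,m}$ take $K_1\vee H\preceq G$ from Step 1. By (2),
$$m(G,2)\ge m(H,2)+(N-2)e\ge(N-2)e=m(F_n^m,2).$$
For $k\ge3$, $m(F_n^m,k)=0$, since two vertices cover all edges. For $k\le1$ the numbers agree. $\blacksquare$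

**Proof of Theorem B(b).** Let $G=K_n-F$ with $|F|=r=\binom n2-m\le n-2$. Each edge lies in exactly $m(K_{n-2},k-1)$ of the $k$-matchings of $K_n$. Removing the matchings that meet $F$, the union bound gives
$$m(G,k)\ge m(K_n,k)-r\,m(K_{n-2},k-1).$$
If $F$ is a star, no matching contains two edges of $F$, so equality holds for all $k$. For a star, $G$ is connected: the vertices other than the center form a clique, and the center keeps degree $n-1-r\ge1$. $\blacksquare$

**Where compression stops.** In a down-set graph with $i<j$ we have $N(j)\setminus N[i]=\emptyset$. Compressing $j\to i$ moves nothing, and compressing $i\to j$ merely exchanges the roles of $i$ and $j$. So compression never improves a down-set graph, and in general many down-sets of the same size remain. Two of them stand out. $QS(N,e)$ packs the edges onto few vertices and so keeps the matching number low. $QC(N,e)$ is a clique with one more vertex partially attached, plus isolated vertices, and can have a larger $\sum d^2$. The next section exhibits $(n,m)$ where each beats the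 other on one matching number.

## 4. The class $\mathcal G_{20,112}$

Here $N=19$, $e=93$. The two competitors are as follows.

* $G_1=K_7\vee E_{13}$, connected with $21+7\cdot13=112$ edges. Since $18+17+16+15+14+13=93$, this is $K_1\vee QS(19,93)$.
* $G_2=K_1\vee H$, where $H$ is a $K_{14}$, a vertex $w$ joined to exactly two vertices of the $K_{14}$, and 4 isolated vertices. It is connected of order $20$ with $19+91+2=112$ edges. This is $K_1\vee QC(19,93)$: since $\binom{19}2-93=78=66+12$ and $18+17+16+15=66$, in the complement of $QS(19,78)$ the vertices $1,\dots,4$ are isolated, $5$ is joined to $18$ and $19$ only, and $6,\dots,19$ form a $K_{14}$.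

**Proof of Theorem A.** Suppose $S$ is a least element.

**Step 1: $\nu(S)\le7$.** The seven vertices of $K_7$ cover all edges of $G_1$, so $m(S,8)\le m(G_1,8)=0$.

**Step 2: $S\cong G_1$.** *The Tutte–Berge formula limits the edges of a graph with small matching number.* There is $U$ with $|U|=j$ and $\frac12(20+j-o(S-U))\le7$, i.e. $o(S-U)\ge j+6$. Since $S-U$ has $20-j$ vertices, $j+6\le20-j$, so $j\le7$. The component bound with $M=20-j$ and $c=j+6$ gives at most $\binom{15-2j}2$ edges in $S-U$, hence
$$112\le f(j):=\tbinom j2+j(20-j)+\tbinom{15-2j}2 .$$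
The quadratic $f$ has leading coefficient $\frac12-1+2=\frac32>0$, so it is convex. As $f(0)=105$ and $f(6)=15+84+3=102$, we get $f(j)\le105<112$ for $0\le j\le6$. Hence $j=7$. As $f(7)=21+91+0=112$, equality holds throughout: $U$ is a clique, completely joined to the rest, and $S-U$ has no edges. So $S\cong K_7\vee E_{13}=G_1$.

**Step 3: $G_1\not\preceq G_2$.** The degrees of $G_1$ are $19$ ($7$ times) and $7$ ($13$ times), so $\sum d^2=2527+637=3164$. The degrees of $G_2$ are $19$; $15,15$; $14$ ($12$ times); $3$; $1$ ($4$ times), so $\sum d^2=361+450+2352+9+4=3176$. By (1), with $\binom{112}2+112=6328$,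
$$m(G_1,2)=6328-1582=4746>4740=6328-1588=m(G_2,2).$$
So $S\cong G_1\not\preceq G_2$, a contradiction. $\blacksquare$

Hence Conjecture 1.3 is disproved.

## 5. No least element for densities between $\frac14$ and $\frac8{25}$

The same plan works for large $n$: the matching number forces a least element to look like $K_s\vee E_{n-s}$, and then a graph with a large clique has a larger $\sum d^2$.

**Proof of Theorem B(d).** Constants in $O(\cdot)$ depend only on $\varepsilon$; we may assume that the range of $m$ is nonempty.

**Step 1: parameters.** Let $\mu=m/n^2$ and $\xi=1-\sqrt{1-2\mu}$, so $2\mu=2\xi-\xi^2$. Since $\mu=\frac14$ corresponds to $\xi=1-\frac1{\sqrt2}$ and $\mu=\frac8{25}$ to $\xi=\frac25$, and $\xi$ increases with $\mu$, $\xi$ lies in a compact subinterval of $(1-\frac1{\sqrt2},\frac25)$ depending only on $\varepsilon$. Let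
$$\varphi_s=\tbinom s2+s(n-s)=sn-\tfrac{s(s+1)}2$$
be the number of edges of $K_s\vee E_{n-s}$, and let $s$ be minimal with $\varphi_s\ge m$ (it exists, as $\varphi_{n-1}=\binom n2$). Since $\varphi_s-\varphi_{s-1}=n-s$, we have $\varphi_s-n<m\le\varphi_s$. Then
$$\Big(1-\frac sn\Big)^2=1-\frac{2\varphi_s}{n^2}-\frac s{n^2}=1-2\mu+O\Big(\frac1n\Big)=(1-\xi)^2+O\Big(\frac1n\Big).$$
As $(1-\frac sn)+(1-\xi)\ge\frac35$, it follows that $s=\xi n+O(1)$.

**Step 2: the matching number of a least element.** Suppose $G$ is a least element. For large $n$, $m\ge n-1$, so $K_s\vee E_{n-s}$ has a spanning subgraph with $m$ edges containing a spanning star. It lies in $\mathcal G_{n,m}$, and $s$ vertices cover its edges, so it has no $(s+1)$-matching. Hence $\nu(G)\le s$.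

**Step 3: $G$ is nearly $K_s\vee E_{n-s}$.** *We show that $G$ has a set $U$ of $s-O(1)$ vertices outside which there are only $O(1)$ edges.* By Tutte–Berge there is $U$, $|U|=j$, with $o(G-U)\ge n+j-2s$. As $G-U$ has $n-j$ vertices, $j\le s$, and by the component bound $G-U$ has at most $\binom{2s-2j+1}2$ edges. (For large $n$, $n-2s>0$.) So
$$m\le\varphi(j):=\tbinom j2+j(n-j)+\tbinom{2s-2j+1}2 .$$
$\varphi$ is a quadratic with leading coefficient $\frac32$, so it is convex, and $\varphi(s)=\varphi_s$, $\varphi(0)=2s^2+s$. By convexity on $[0,s]$,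
$$m\le\varphi(j)\le\varphi(s)-\Big(1-\frac js\Big)\big(\varphi(s)-\varphi(0)\big).$$
With $m>\varphi_s-n$ and $\varphi(s)-\varphi(0)=s\big(n-\frac{5s+3}2\big)$ this gives
$$(s-j)\Big(n-\frac{5s+3}2\Big)\le n.$$
Since $s=\xi n+O(1)$ and $\xi$ is bounded away from $\frac25$, the second factor is at least a positive constant times $n$ for large $n$, so $s-j=O(1)$. Thus $G-U$ has $O(1)$ edges, and every vertex outside $U$ has degree at most $j+O(1)\le s+O(1)$. Bounding the degrees in $U$ by $n$, and using $j\le s$ and $n-j=n-s+O(1)$,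
$$\sum d_G^2\le sn^2+(n-s)s^2+O(n^2)=n^3(\xi+\xi^2-\xi^3)+O(n^2).$$

**Step 4: a competitor with a large clique.** Let $t$ be maximal with $\binom t2\le e$; then $t\le N$. Let $H$ be any graph with $e$ edges on $N$ vertices containing a $K_t$. Then $K_1\vee H\in\mathcal G_{n,m}$, and each of the $t$ clique vertices has degree at least $(t-1)+1=t$, so $\sum d^2\ge t^3$. By maximality $(t+1)^2>2\binom{t+1}2>2e=2m-2n+2$. As $m\ge\frac14n^2$, this gives $t\ge\sqrt{2m}-O(1)$, so
$$\sum d_{K_1\vee H}^2\ge t^3\ge(2m)^{3/2}-O(n^2)=n^3(2\xi-\xi^2)^{3/2}-O(n^2).$$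

**Step 5: comparing the coefficients of $n^3$.** Put $w=1-\xi\in(\frac35,\frac1{\sqrt2})$. Then $2\xi-\xi^2=1-w^2=(1-w)(1+w)$ and
$$\xi+\xi^2-\xi^3=(1-w)\big(1+(1-w)-(1-w)^2\big)=(1-w)(1+w-w^2)=1-2w^2+w^3>0 .$$
Now
$$(1-w)(1+w)^3=1+2w-2w^3-w^4,\qquad(1+w-w^2)^2=1+2w-w^2-2w^3+w^4,$$
and their difference is $w^2-2w^4$. Multiplying by $(1-w)^2$,
$$(1-w^2)^3-(1-2w^2+w^3)^2=w^2(1-2w^2)(1-w)^2>0\qquad\text{for }0<w<\tfrac1{\sqrt2}.$$
So $(2\xi-\xi^2)^{3/2}>\xi+\xi^2-\xi^3$. By continuity and compactness the gap is bounded below by a positive constant depending on $\varepsilon$. For large $n$, $\sum d^2_{K_1\vee H}>\sum d_G^2$, so $m(G,2)>m(K_1\vee H,2)$ by (1), a contradiction. $\blacksquare$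

The two ends are visible in the proof. At $\xi=\frac25$ the leading terms of $\varphi(s)$ and of $\varphi(0)$, the number of edges of $K_{2s+1}$, coincide, and Step 3 breaks down. At $\xi=1-\frac1{\sqrt2}$ the two coefficients in Step 5 coincide.

## 6. The matching numbers of a down-set graph as a product

For part (c) we must compare two down-set graphs $R,R'$ of the same size for all $k$ at once, and compression no longer helps. What helps is that a generating function of the numbers $m(R,k)$, in a suitable basis of polynomials, is a product of linear factors.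

**Definition 6.** Let $R\subseteq\Delta_N$ be a down-set, and $a_i=\#\{j:(i,j)\in R\}$ for $i=1,\dots,N$; row $i$ is $\{i+1,\dots,i+a_i\}$. The *level* of a cell $(i,j)$ is $i+j$. Put
$$d_i=a_i+2i,\qquad D(R)=\{d_1,\dots,d_N\}\ (\text{a multiset}),\qquad T_\sigma(R)=\#\{(i,j)\in R:i+j>\sigma\}.$$
Let $z^{(r)}=z(z-2)\cdots(z-2r+2)$ with $z^{(0)}=1$. These polynomials form a basis, and
$$z^{(r)}(z+c)=z^{(r+1)}+(c+2r)z^{(r)}.\tag{4}$$

Example: the paw $R=\{(1,2),(1,3),(1,4),(2,3)\}$ with $N=4$ has $(a_i)=(3,1,0,0)$ and $D(R)=\{5,5,6,8\}$. The levels are $3,4,5,5$, so $T_4(R)=2$ and $T_5(R)=0$.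

**Factorization.** $\displaystyle\sum_km(R,k)\,z^{(N-k)}=\prod_{i=1}^N(z+d_i-2N).$

*Proof.* **Step 1: a recursion over rows.** Let $M_i(k)$ be the number of $k$-matchings all of whose edges lie in rows $\ge i$. If $(i',j)\in R$ with $i'>i$, then $(i,i')$ and $(i,j)$ are below $(i',j)$, so they lie in $R$. Hence all $2(k-1)$ vertices of a $(k-1)$-matching in rows $\ge i+1$ are neighbors of $i$ in row $i$. Such a matching avoids vertex $i$, and it extends by an edge of row $i$ in exactly $a_i-2(k-1)$ ways. Therefore
$$M_i(k)=M_{i+1}(k)+\big(a_i-2(k-1)\big)M_{i+1}(k-1).\tag{5}$$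

**Step 2: translation into polynomials.** Put $P_i=\sum_kM_i(k)z^{(N-i+1-k)}$ and $P_{N+1}=1$. The exponents are non-negative where $M_i(k)>0$, since such a matching uses $2k\le N-i+1$ vertices from $\{i,\dots,N\}$. By (4) with $r=N-i-k$ and $c=d_i-2N$, where $c+2r=d_i-2i-2k=a_i-2k$,
$$z^{(N-i-k)}(z+d_i-2N)=z^{(N-i+1-k)}+(a_i-2k)z^{(N-i-k)}.$$
The coefficient of $z^{(N-i+1-k)}$ in $(z+d_i-2N)P_{i+1}$ is thus $M_{i+1}(k)+(a_i-2(k-1))M_{i+1}(k-1)=M_i(k)$. So $P_i=(z+d_i-2N)P_{i+1}$, and $P_1$ is the left side of the claim. $\blacksquare$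

Check on the paw, with numbers $1,4,1$: $z^{(4)}+4z^{(3)}+z^{(2)}=z(z-2)\big[(z-4)(z-6)+4(z-4)+1\big]=z(z-2)(z-3)^2$, as predicted by $D(R)=\{5,5,6,8\}$.

**Structure.** Let $\nu=\nu(R)$. Then $D(R)$ contains all even integers in $[2\nu+2,2N]$, and all its elements are $\ge2\nu+1$.

*Proof.* Let $\nu_i$ be the matching number of rows $\ge i$, $\nu_{N+1}=0$, and $E_i=2(i-1)+2\nu_i$. So $E_{N+1}=2N$ and $E_1=2\nu$. The vertices of a maximum matching in rows $\ge i+1$ all lie in row $i$, so $a_i\ge2\nu_{i+1}$. Also $\nu_{i+1}\le\nu_i\le\nu_{i+1}+1$, and (5) with $k=\nu_{i+1}+1$ reads $M_i(k)=(a_i-2\nu_{i+1})M_{i+1}(\nu_{i+1})$. Hence: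

* if $a_i=2\nu_{i+1}$, then $\nu_i=\nu_{i+1}$, $d_i=2\nu_{i+1}+2i=E_{i+1}$ and $E_i=E_{i+1}-2$;
* if $a_i>2\nu_{i+1}$, then $\nu_i=\nu_{i+1}+1$, $E_i=E_{i+1}$ and $d_i>E_{i+1}=E_i$.

As $i$ runs from $N$ down to $1$, $E$ descends from $2N$ to $2\nu$ in steps of $0$ or $-2$. Each descent from $E_{i+1}$ to $E_{i+1}-2$ produces $d_i=E_{i+1}$, so each of $2N,2N-2,\dots,2\nu+2$ occurs in $D(R)$. In the first case $d_i=E_i+2\ge2\nu+2$; in the second $d_i\ge E_i+1\ge2\nu+1$. $\blacksquare$

For the paw $\nu=2$, and $D(R)=\{5,5,6,8\}$ contains $6,8$ and has all elements $\ge5$.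

**Positivity.** Let $X$ be a finite multiset of integers and $t\le N$ an integer. If $X$ contains all even integers in $[2t+2,2N]$ and all its elements are $\ge2t$, then $\prod_{x\in X}(z+x-2N)$ has non-negative coefficients in the basis $z^{(r)}$.

*Proof.* One copy of each of these even integers gives the factors $z,z-2,\dots,z-2(N-t-1)$, with product $z^{(N-t)}$. Now multiply by the remaining factors $z+x-2N$, $x\ge2t$. By (4), $z^{(r)}(z+x-2N)=z^{(r+1)}+(x-2N+2r)z^{(r)}$. Only $r\ge N-t$ occur, and then $x-2N+2r\ge0$. $\blacksquare$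

## 7. Comparing two down-sets level by level

**Theorem M.** Let $R,R'\subseteq\Delta_N$ be down-sets with $|R|=|R'|$. If $T_\sigma(R)\ge T_\sigma(R')$ for all $\sigma$, then $R\preceq R'$.

Example: for $N=5$ the star $\{(1,2),\dots,(1,5)\}$ has levels $3,4,5,6$ and the paw has levels $3,4,5,5$. Hence $T_\sigma(\text{star})\ge T_\sigma(\text{paw})$ for all $\sigma$, and indeed $0=m(\text{star},2)\le m(\text{paw},2)=1$.

The idea is that the hypothesis says that the multiset $D(R)$ is more spread out than $D(R')$. We move from one to the other by raising a small element and lowering a large one by $1$. Each such move increases the product by a positive multiple of a product to which Positivity applies.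

*Proof.* **Step 1: from levels to $D(R)$.** The cells of row $i$ have the levels $2i+1,\dots,d_i$. The number of these exceeding an integer $u$ is $(d_i-u)_+-(2i-u)_+$: if $u\ge2i$ it is $(d_i-u)_+$, and if $u<2i$ it is $a_i=(d_i-u)-(2i-u)$. Hence
$$\sum_i(d_i-u)_+=\sum_i(2i-u)_++T_u(R).$$
Let $A=D(R)$ and $B=D(R')$. Both have $N$ elements and sum $N(N+1)+|R|$, and $\sum_{a\in A}(a-u)_+\ge\sum_{b\in B}(b-u)_+$ for all integers $u$.

**Step 2: prefix sums.** *We turn this into a statement about sorted sequences.* Let $A,B$ be any multisets of integers of the same size $M$ and the same sum satisfying the last inequality for all integers $u$, sorted as $x_1\le\dots\le x_M$ and $y_1\le\dots\le y_M$. For $0\le j<M$ take $u=x_{j+1}$. Then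
$$\sum_{i>j}x_i=(M-j)u+\sum_i(x_i-u)_+\ge(M-j)u+\sum_i(y_i-u)_+\ge\sum_{i>j}y_i .$$
So $\sum_{i\le j}x_i\le\sum_{i\le j}y_i$ for all $j$, with equality at $j=M$. We write $A\succ B$ for this.

**Step 3: remove common even elements.** Let $\nu=\nu(R)$, $\nu'=\nu(R')$. If $\nu'<\nu$, then by Structure $B$ contains $2\nu'+2\le2\nu<x_1\le y_1$, impossible since $y_1=\min B$. So $\nu\le\nu'$. Let $E=\{2\nu'+2,2\nu'+4,\dots,2N\}$. By Structure, $E$ is contained in both $A$ and $B$. Put $A^\circ=A\setminus E$, $B^\circ=B\setminus E$ (one copy of each element removed). Deleting common elements does not change the differences of the sums $\sum(\cdot-u)_+$, nor the equality of sizes and sums, so Step 2 gives $A^\circ\succ B^\circ$. By Structure, all elements of $B^\circ$ are $\ge2\nu'+1$, while $A^\circ$ contains the even integers in $[2\nu+2,2\nu']$ and has all elements $\ge2\nu+1$.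

**Step 4: the moves.** *We transform $v=A^\circ$ into $B^\circ$, keeping $v\succ B^\circ$.* Let $B^\circ=(w_1\le w_2\le\cdots)$ and keep $v$ sorted. If $v\ne B^\circ$, let $i$ be the least index with $v_i\ne w_i$; by the prefix condition $v_i<w_i$. Let $j>i$ be minimal with $\sum_{l\le j}v_l=\sum_{l\le j}w_l$; it exists because the total sums agree. The prefix sum at $j-1$ is strictly smaller for $v$, so $v_j>w_j\ge w_i>v_i$, and $v_j\ge v_i+2$. Replace $v_i,v_j$ by $v_i+1,v_j-1$.

Only the prefix sums at positions in $[i,j)$ change. They grow by $1$ and were strictly smaller than those of $B^\circ$. After sorting, the sum of the $k$ smallest elements is at most the sum of the elements in positions $1,\dots,k$. So the new multiset still satisfies $\succ B^\circ$. The sum $\sum v_l^2$ changes by $2(v_i-v_j+1)<0$, so the process ends, necessarily at $B^\circ$.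

**Step 5: what a move does to the product.** With $\zeta=z-2N$,
$$(\zeta+v_i+1)(\zeta+v_j-1)-(\zeta+v_i)(\zeta+v_j)=v_j-v_i-1\ge1 .$$
So $\prod_{x\in E\cup v}(z+x-2N)$ increases by $(v_j-v_i-1)\prod_{x\in X}(z+x-2N)$, where $X$ is $E\cup v$ with $v_i,v_j$ removed. We check that Positivity applies to $X$.

*While $\min v\le2\nu'$.* We maintain the invariant that $v$ contains all even integers in $(\min v,2\nu']$. It holds initially, as $\min A^\circ\ge2\nu+1$ and $A^\circ$ contains all even integers in $[2\nu+2,2\nu']$. Since $v_1\le2\nu'<w_1$, we have $i=1$, and $v_j\ge w_j+1\ge2\nu'+2$. The removed elements $v_1,v_j$ do not lie in $(v_1,2\nu']$, so $X$ contains all even integers in $(v_1,2\nu']$ from $v$ and those in $[2\nu'+2,2N]$ from $E$. All elements of $X$ are $\ge v_1$. Positivity applies with $2t$ the largest even integer $\le v_1$. After the move the minimum is still $\ge v_1$, and neither removed element lies in $(\text{new minimum},2\nu']$. So the invariant persists as long as the minimum is $\le2\nu'$.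

*When $\min v\ge2\nu'+1$.* This persists, since $v_j-1\ge w_j\ge2\nu'+1$. All elements of $X$ are $\ge2\nu'$ and $X\supseteq E$, so Positivity applies with $t=\nu'$.

**Step 6: conclusion.** Along the chain all coefficients in the basis $z^{(r)}$ are non-decreasing. By Factorization the initial coefficients are the $m(R,k)$ and the final ones the $m(R',k)$, so $m(R,k)\le m(R',k)$ for all $k$. $\blacksquare$

Compare the two graphs of Section 4, with $N=19$, $e=93$. Take $QC$ as the down-set $\Delta_{14}\cup\{(1,15),(2,15)\}$, whose highest level is $13+14=27$, while the highest level in $QS$ is $6+19=25$; so $T_{26}(QC)=1>0=T_{26}(QS)$. But $T_{19}(QS)=1+2+\dots+6=21$, since row $r\le 6$ is full and has $r$ cells of level above $19$, while $T_{19}(QC)=8+6+4+2=20$ (columns $14,13,12,11$). Neither dominates. So a statement that $QS(N,e)$ maximizes every $T_\sigma$ needs a hypothesis on $e$.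

## 8. Down-sets with the most cells above a level

**Lemma I.** Let $q\ge1$, $N\ge5q+5$, $e\le e_q$. For every down-set $R\subseteq\Delta_N$ with $|R|=e$ and every $\sigma$, $T_\sigma(R)\le T_\sigma(QS(N,e))$.

The plan is to suppose $R$ does better than $QS$ above level $\sigma$. Then $R$ has fewer cells at levels $\le\sigma$. Look at the set $S$ of cells of $R$ exactly on level $\sigma$. It forces a number of low cells (its *cost*) and allows a limited number of high cells (its *gain*). We simplify $S$ without raising the cost or lowering the gain, until only one block of consecutive cells is left. Then inequalities in a few real parameters finish the proof.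

**Step 1: notation.** For $e=0$ there is nothing to prove. We may decrease $q$ so that $e_{q-1}<e\le e_q$; the condition $N\ge5q+5$ is kept. Then $Q=QS(N,e)$ has full rows $1,\dots,q-1$ and a nonempty row $q$.

Fix $\sigma$. Let $b$ and $b_Q$ be the numbers of cells of level $\le\sigma$ in $R$ and $Q$, and $T_Q=T_\sigma(Q)=e-b_Q$. A full row $r$ has
$$\beta_r=\min\big(N-r,(\sigma-2r)_+\big)$$
cells of level $\le\sigma$ and $\tau_r=N-r-\beta_r$ cells of level $>\sigma$. If $\sigma\ge2r$, then $\tau_r=(N-\sigma+r)_+$. Thus
$$b_Q\le\sum_{r\le q}\beta_r,\qquad T_Q\ge\sum_{r\le q-1}\tau_r .$$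
Suppose for contradiction that $T_\sigma(R)>T_Q$, i.e. $b<b_Q$. Then $b_Q>0$, so $\sigma\ge3$. Put
$$h=\Big\lfloor\frac{\sigma-1}2\Big\rfloor\ge1,\qquad\kappa=\max(1,\sigma-N).$$
The cells of $\Delta_N$ of level $\sigma$ are $(x,\sigma-x)$ with $\kappa\le x\le h$. Every level from $3$ to $2N-1$ occurs in $\Delta_N$. So if $\kappa>h$, then $\sigma>2N-1$ and $T_\sigma(R)=0$, contradicting $T_\sigma(R)>T_Q\ge0$. So $\kappa\le h$. Let
$$S=\{x\in[\kappa,h]:(x,\sigma-x)\in R\},$$
split into maximal runs of consecutive integers.

If $S=[\kappa,h]$, then $R$ contains all cells of level $\sigma$. From any cell of lower level we reach level $\sigma$ by raising $j$ up to $N$ and then raising $i$, so $R$ contains all cells of level $\le\sigma$ and $b\ge b_Q$, a contradiction. So $S\ne[\kappa,h]$.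

**Step 2: the cost of $S$.** *This bounds $b$ from below.* For $r\le\max S$ let $x(r)=\min\{x\in S:x\ge r\}$. Since $(x(r),\sigma-x(r))\in R$, the down-set $R$ contains all $(r,j)$ with $r<j\le\sigma-x(r)$, and these have level $\le\sigma$. So
$$b\ge\mathrm{cost}(S):=\sum_{r=1}^{\max S}\big(\sigma-x(r)-r\big)\qquad(\mathrm{cost}(\emptyset)=0).$$
Each term is at least $\sigma-2x(r)\ge\sigma-2h>0$.

**Step 3: the gain of $S$.** *This bounds $T_\sigma(R)$ from above.* Let $(i,j)\in R$ with $i+j>\sigma$, and consider the interval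
$$I=[\max(1,\sigma-j),\min(i,h)].$$
For $x\in I$ we have $x\le i$, $\sigma-x\le j\le N$ and $x<\sigma-x$, so $(x,\sigma-x)$ is a cell below $(i,j)$, and $x\in S$. The interval is nonempty: $1\le i$, $1\le h$, $\sigma-j<i$, and from $j\ge i+1\ge\sigma-j+2$ we get $\sigma-j\le\frac{\sigma-2}2\le h$. So $I$ lies in exactly one run; assign $(i,j)$ to that run. A run $[x,y]$ of length $l$ is assigned at most the following number of cells.

* *Left run* ($x=\kappa$, $y<h$). From $\min(i,h)\le y<h$ we get $i\le y$, and $\sigma-i<j\le N$. For $i=r$ these are at most $(N-\sigma+r)_+$ cells, in total $\sum_{r\le y}(N-\sigma+r)_+$.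
* *Interior run* ($x>\kappa$, $y<h$). Since $x\ge2$, $\max(1,\sigma-j)\ge x$ means $\sigma-j\ge x$. So $x\le\sigma-j<i\le y$, in total at most $\binom l2$ cells.
* *Right run* ($x>\kappa$, $y=h$). As before $\sigma-j\ge x$, so $i<j\le p:=\sigma-x$ and $i+j>\sigma$. For given $j$ there are $(2j-1-\sigma)_+$ values of $i$. If $\sigma=2h+1$, then $p=h+l$ and the total is $\sum_{k=1}^{l-1}2k=l(l-1)$. If $\sigma=2h+2$, then $p=h+l+1$ and the total is $\sum_{k=1}^{l}(2k-1)=l^2$. (Here $k=j-h-1$.) Denote this number by $\rho(l)$. With $L:=p-\frac\sigma2$ we have $L=l-\frac12$, respectively $L=l$, so $\rho(l)=\lfloor L^2\rfloor$ in both cases.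

For any $S\subsetneq[\kappa,h]$ let $\mathrm{gain}(S)$ be the sum of these bounds over its runs. For our $S$, $T_\sigma(R)\le\mathrm{gain}(S)$.

Example: $N=8$, $\sigma=7$, $R=\Delta_5$. Then $\kappa=1$, $h=3$, and $(1,6)\notin R$ while $(2,5),(3,4)\in R$. So $S=\{2,3\}$ is a right run with $l=2$, $p=5$. The gain is $2\cdot1=2$ (the cells $(3,5),(4,5)$), the cost $4+3+1=8$, and $8+2=|\Delta_5|$.

**Step 4: removing interior runs.** *From now on $S$ is just a subset of $[\kappa,h]$; we modify it so that the cost does not increase, the gain does not decrease, and no interior run remains.* Take the leftmost interior run $[x,x+l-1]$. Let $r_0$ be the right end of the left run ($r_0=0$ if there is none), and $x'$ the next element of $S$ after the run, if any. Slide the run, keeping $l$ and the rest of $S$ fixed. The part of the cost that depends on $x$ is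
$$C(x)=\sum_{r=r_0+1}^{x}(\sigma-x-r)+\sum_{r=x+1}^{x+l-1}(\sigma-2r)+\Big[\sum_{r=x+l}^{x'}(\sigma-x'-r)\Big],$$
the bracket being present iff $x'$ exists. When $x$ becomes $x+1$, the first sum changes by $-(x-r_0)+(\sigma-2x-2)$, the second by $2-2l$, the bracket by $-(\sigma-x'-x-l)$. Hence
$$C(x+1)-C(x)=\begin{cases}x'+r_0-l-2x&\text{if }x'\text{ exists},\\ \sigma+r_0-2l-3x&\text{otherwise.}\end{cases}$$
This decreases in $x$, so $C$ is concave and attains its minimum over any range of positions at an end. The ends are:

* on the left, $x=\kappa$ if there is no left run, and $x=r_0+1$ (merging with the left run) otherwise;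
* on the right, $x=x'-l$ (merging with the next run) if $x'$ exists, and $x=h-l+1$ otherwise.

At these positions $C$ still gives the cost of the new set, so we can slide the run to one end without increasing the cost. The current position lies strictly between the two ends, because runs are maximal and the run is interior. So a slide to one end leaves a gap on the other side, and the new set is never $[\kappa,h]$.

The gain does not decrease:

* Slide to $x=\kappa$, or merge with the left run. Let $\lambda\ge0$ be the length of the left run. The left-run bound gains at least the terms $(N-\sigma+r)_+$ for $r=\kappa+\lambda,\dots,\kappa+\lambda+l-1$. As $N-\sigma\ge-\kappa$, they are at least $r-\kappa$, and their sum is at least $0+1+\dots+(l-1)=\binom l2$, which is what the interior run contributed. The new right end is still $<h$, so this is a left run.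
* Merge with an interior run of length $l'$: $\binom l2+\binom{l'}2\le\binom{l+l'}2$, and the start is $>\kappa$, so the merged run is interior.
* Merge with the right run, of length $l'$: $\binom l2+\rho(l')\le\rho(l)+\rho(l')\le\rho(l+l')$, as $\binom l2\le l(l-1)\le\rho(l)$ and both $l(l-1)$ and $l^2$ are superadditive.
* Slide to $x=h-l+1$: $\binom l2\le\rho(l)$.

Each slide lowers the number of interior runs by one. So we reach a set $S'\ne[\kappa,h]$ consisting of at most a left run $[\kappa,y]$ and at most a right run $[x,h]$, not adjacent to each other, with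
$$\mathrm{cost}(S')\le b<b_Q,\qquad\mathrm{gain}(S')\ge T_\sigma(R)>T_Q.\tag{6}$$

**Step 5: peeling off the left run.** *A left run behaves exactly like full rows, so it can be deleted together with those rows of $Q$.* Let the left run $[\kappa,y]$ be nonempty. Row $r\le y$ contributes exactly $\beta_r$ to the cost. Indeed, for $r<\kappa$ we have $\kappa=\sigma-N$, and the contribution is $\sigma-\kappa-r=N-r=\beta_r$, as $r\le\sigma-N$ means $N-r\le\sigma-2r$. For $\kappa\le r\le y$ it is $\sigma-2r=\beta_r$, as $r\ge\sigma-N$ and $r\le h$. Row $r\le y$ contributes $(N-\sigma+r)_+=\tau_r$ to the gain.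

If $y\ge q$, then $\mathrm{cost}(S')\ge\sum_{r\le q}\beta_r\ge b_Q$, contradicting (6). So $y\le q-1$. Delete the first $y$ rows and pass to
$$\tilde N=N-y,\quad\tilde q=q-y\ge1,\quad\tilde\sigma=\sigma-2y,\quad\tilde x=x-y,\quad\tilde h=h-y .$$
Then:

* $\beta_{y+r}=\min\big(\tilde N-r,(\tilde\sigma-2r)_+\big)$, so $\beta_{y+r},\tau_{y+r}$ are the $\beta_r,\tau_r$ for the new parameters.
* $\tilde N-5\tilde q-5=(N-5q-5)+4y\ge0$.
* $\sigma\le N+\kappa\le N+y$, so $\tilde\sigma\le\tilde N$.
* $\tilde h=\lfloor\frac{\tilde\sigma-1}2\rfloor$, and $\tilde x\ge2$ if there is a right run, because the runs are not adjacent.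
* For rows $r=y+\tilde r$, the cost terms $\sigma-x-r$ and $\sigma-2r$ equal $\tilde\sigma-\tilde x-\tilde r$ and $\tilde\sigma-2\tilde r$. The length $l$ and the parity of $\sigma$ are unchanged, hence also the gain of the right run.

Subtracting $\sum_{r\le y}\beta_r$ and $\sum_{r\le y}\tau_r$ in (6), the remaining cost is less than $\sum_{r\le\tilde q}\tilde\beta_r$ and the remaining gain exceeds $\sum_{r\le\tilde q-1}\tilde\tau_r\ge0$. If the left run is empty, do nothing; then $x\ge\kappa+1\ge2$ for a right run.

In all cases we drop the tildes. Only the right run is left, and it is nonempty, since otherwise the remaining gain would be $0$. Its cost is, row by row, $c=\#\{(i,j)\in\Delta_p:i+j\le\sigma\}$: rows $i\le x$ contain $p-i=\sigma-x-i$ such cells, rows $x<i\le h$ contain $\sigma-2i$, and rows $i>h$ none. The number of cells of $\Delta_p$ of level $>\sigma$ is $\lfloor L^2\rfloor$ by Step 3. So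
$$c=\tbinom p2-\lfloor L^2\rfloor\ge\tbinom p2-L^2,\qquad g_0:=\lfloor L^2\rfloor\text{ is the gain},$$
$$c<\sum_{r\le q}\beta_r,\qquad g_0>\sum_{r\le q-1}\tau_r,\qquad N\ge5q+5,\qquad p=\tfrac\sigma2+L=\sigma-x\le\sigma-2.\tag{7}$$
In particular $L\le\frac\sigma2-2$. If $\sigma>N$, nothing was peeled, since peeling gives $\tilde\sigma\le\tilde N$. Put
$$\mathcal A=p-2q=\tfrac\sigma2+L-2q .$$
It remains to refute (7) in four cases that cover all $\sigma$.

**Step 6, Case 1: $\sigma\le2q$.** Then $h\le q-1$ and $1\le l=h-x+1\le q-2$, so $q\ge3$ and $g_0\le l^2\le(q-2)^2$. For $r\le q-1$, $\tau_r\ge\min(N-r,N-\sigma+r)\ge N-2q\ge q$. So $\sum_{r\le q-1}\tau_r\ge q(q-1)>(q-2)^2\ge g_0$, contradicting (7).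

**Step 7, Case 2: $2q<\sigma\le N$.** For $r\le q$ we have $0<\sigma-2r\le N-r$, so $\beta_r=\sigma-2r$ and $\sum_{r\le q}\beta_r=q(\sigma-q-1)$. By (7), $p(p-1)-2L^2<2q(\sigma-q-1)$. Substitute $p=\mathcal A+2q$ and $\sigma=2(p-L)=2(\mathcal A+2q-L)$. The left side is $\mathcal A^2-\mathcal A+4q\mathcal A+4q^2-2q-2L^2$, the right side $4q\mathcal A+6q^2-4qL-2q$. Hence
$$\mathcal A(\mathcal A-1)<2(L-q)^2.\tag{8}$$

*If $L\ge q$:* $\frac\sigma2\ge L+2$ gives $\mathcal A\ge2(L-q)+2$. As $t(t-1)$ increases for $t\ge\frac12$, $\mathcal A(\mathcal A-1)\ge(2(L-q)+2)(2(L-q)+1)>2(L-q)^2$, a contradiction.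

*If $L<q$ and $q=1$:* $g_0=\lfloor L^2\rfloor=0$, contradicting $g_0>0$.

*If $L<q$ and $q\ge2$:* put $\delta=N-\sigma\ge0$. For $r\le q-1$, $\tau_r=\delta+r$, so (7) gives $L^2>(q-1)\delta+\frac{q(q-1)}2$. Hence $\frac{q-1}{\sqrt2}<L<q$ and $\delta<\frac{L^2}{q-1}-\frac q2$. By (8), $\mathcal A<1+\sqrt2(q-L)$: this is clear if $\mathcal A<1$, and otherwise $(\mathcal A-1)^2\le\mathcal A(\mathcal A-1)<2(q-L)^2$. So $\sigma=2\mathcal A+4q-2L<2+4q-2L+2\sqrt2(q-L)$ and
$$N=\sigma+\delta<\psi(L):=2+4q+2\sqrt2\,q-(2+2\sqrt2)L+\frac{L^2}{q-1}-\frac q2 .$$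
$\psi$ is convex, so on $[\frac{q-1}{\sqrt2},q]$ it is at most the larger of its end values. Using $\frac{q^2}{q-1}=q+1+\frac1{q-1}$,
$$\psi(q)=\tfrac52q+3+\tfrac1{q-1}\le\tfrac52q+4,\qquad\psi\Big(\frac{q-1}{\sqrt2}\Big)=(2+\sqrt2)q+\tfrac72+\sqrt2 .$$
Both are $<5q+5$, contradicting $N\ge5q+5$.

**Step 8, Case 3: $N<\sigma\le N+q-2$.** Nothing was peeled, $\kappa=\sigma-N\in[1,q-2]$, and we put $g=q-\kappa\ge2$. For $r\le\kappa$, $\beta_r=N-r=(\sigma-2r)-(\kappa-r)$; for $\kappa<r\le q$, $\beta_r=\sigma-2r$. Hence $\sum_{r\le q}\beta_r=q(\sigma-q-1)-\frac{\kappa(\kappa-1)}2$. Also $\tau_r=(r-\kappa)_+$ for $r\le q-1$, so $\sum_{r\le q-1}\tau_r=\frac{g(g-1)}2$. The same substitution as in Case 2 gives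
$$\mathcal A(\mathcal A-1)<2(L-q)^2-\kappa(\kappa-1),\qquad L^2>\tfrac{g(g-1)}2.\tag{9}$$
$L\ge q$ is impossible as in Case 2, since the right side has only become smaller. So $\frac{g-1}{\sqrt2}<L<q$. Since $\frac\sigma2=\frac{N+\kappa}2\ge\frac{5q+5+q-g}2$, with $\theta=\frac1{\sqrt2}-\frac12>0$,
$$\mathcal A\ge q+\tfrac52-\tfrac g2+\tfrac{g-1}{\sqrt2}=q+\theta g+\tfrac52-\tfrac1{\sqrt2}\ge q+\theta g+1.79 .$$
Hence
$$\mathcal A(\mathcal A-1)\ge(q+\theta g+1.79)(q+\theta g+0.79)\ge(q+\theta g)^2+2.58(q+\theta g)\ge q^2+(\sqrt2-1)qg+2.58q .$$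
Moreover $0<q-L<q-\frac{g-1}{\sqrt2}$ gives $2(q-L)^2\le2q^2-2\sqrt2\,q(g-1)+(g-1)^2$, and $\kappa(\kappa-1)=(q-g)(q-g-1)=q^2-2qg+g^2-q+g$. Adding up, the terms in $q^2$ and $g^2$ cancel, and
$$\mathcal A(\mathcal A-1)-2(q-L)^2+\kappa(\kappa-1)\ge(3\sqrt2-3)qg-(2\sqrt2-1.58)q+3g-1\ge2.48q-1.25q+5>0,$$
where $g\ge2$ was used. This contradicts (9).

**Step 9, Case 4: $\sigma\ge N+q-1$ and $\sigma>N$.** Again nothing was peeled. Since $x\le h$, $p=\sigma-x\ge\sigma-h\ge h+1$, and every cell of $\Delta_{h+1}$ has level at most $2h+1\le\sigma$. So $c\ge\binom{h+1}2$, with $h\ge\frac{\sigma-2}2\ge\frac{N+q-3}2$. Then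
$$8\Big(\tbinom{h+1}2-e_q\Big)\ge(N+q-1)(N+q-3)-8qN+4q^2+4q=(N-q)(N-5q)-4N+3 .$$
As $N-5q\ge5$, this is at least $5(N-q)-4N+3=N-5q+3>0$. So $b\ge c>e_q\ge e\ge b_Q$, a contradiction.

The cases cover everything. For $\sigma\le N$ we are in Case 1 or 2. For $\sigma>N$ either $\sigma\le N+q-2$, Case 3, or $\sigma\ge N+q-1$, Case 4. This proves Lemma I. $\blacksquare$

## 9. Least elements for small and for large density

**Proof of Theorem B(c).** Let $N\ge5q+5$.

**Step 1: the case $e\le e_q$.** Let $G\in\mathcal G_{n,m}$, and take a down-set graph $R$ with $K_1\vee R\preceq G$ from (3). The set $QS(N,e)$ is itself a down-set, and by Lemma I $T_\sigma(QS(N,e))\ge T_\sigma(R)$ for all $\sigma$. So Theorem M gives $QS(N,e)\preceq R$. By the join formula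
$$K_1\vee QS(N,e)\preceq K_1\vee R\preceq G .$$
The graph $K_1\vee QS(N,e)$ is connected with $N+e=m$ edges, so it is a least element.

**Step 2: the case $\binom N2-e\le e_q$.** *Passing to complements reduces this to Lemma I.* For a down-set $R$ of size $e$ put
$$R^*=\{(N+1-j,N+1-i):(i,j)\in\Delta_N\setminus R\}.$$
The complement of a down-set is an up-set, and $(i,j)\mapsto(N+1-j,N+1-i)$ reverses the componentwise order. So $R^*$ is a down-set, of size $\binom N2-e$, and it represents the complement graph with vertices renamed by $i\mapsto N+1-i$. Also $R^{**}=R$. A level $\ell$ becomes $2N+2-\ell$, so cells of $\Delta_N\setminus R$ of level $>\sigma$ correspond to cells of $R^*$ of level $\le2N+1-\sigma$. Therefore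
$$T_\sigma(R)=T_\sigma(\Delta_N)-\Big(|R^*|-T_{2N+1-\sigma}(R^*)\Big),$$
where $T_\sigma(\Delta_N)$ and $|R^*|$ depend only on $N,e,\sigma$. By Lemma I, applied to sets of size $\binom N2-e\le e_q$, the term $T_{2N+1-\sigma}(R^*)$ is maximal for every $\sigma$ when $R^*=QS(N,\binom N2-e)$. The corresponding $R$ represents the complement of $QS(N,\binom N2-e)$, that is, $QC(N,e)$. So by Theorem M $QC(N,e)\preceq R$ for every down-set $R$ of size $e$, and as in Step 1 $K_1\vee QC(N,e)$ is a least element.

**Step 3: the asymptotic statement.** Let $q=\lfloor\frac{N-5}5\rfloor$, which is $\ge1$ for large $n$ and satisfies $N\ge5q+5$. As $q=\frac N5+O(1)$,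
$$e_q=qN-\frac{q(q+1)}2=\Big(\frac15-\frac1{50}\Big)N^2+O(N)=\frac9{50}N^2+O(N).$$
If $m\le(\frac9{50}-\varepsilon)n^2$, then $e\le m\le e_q$ for large $n$, and Step 1 applies. If $m\ge(\frac8{25}+\varepsilon)n^2$, then
$$\binom N2-e=\binom{n-1}2-(m-n+1)=\binom n2-m\le\Big(\frac12-\frac8{25}-\varepsilon\Big)n^2=\Big(\frac9{50}-\varepsilon\Big)n^2\le e_q$$
for large $n$, and Step 2 applies. $\blacksquare$
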